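\title{An exponential lower bound for Howard's policy iteration with two actions per state}

\begin{abstract}
We show that Howard's policy iteration can take exponentially many iterations on Markov decision problems with only two actions per state: for every $n\ge40$ there are an $n$-state problem and an initial policy that require at least $2^{n/6}$ iterations. The problem simulates a binary counter. Each bit is a pair of states that chase each other under an alternating signal and so stay open until the counter selects them. The discount factor of the construction satisfies $1-\gamma=2^{-\Theta(n)}$, and we show that this order is necessary.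
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{Markov decision problem} (MDP) is a tuple $(S,\mathcal A,T,R,\gamma)$. Here $S$ is a finite set of $n$ states and $\mathcal A$ is the set of actions; taking action $a$ in state $s$ yields the reward $R(s,a)\in\mathbb R$ and moves to $s'$ with probability $T(s,a,s')$; and $\gamma\in[0,1)$ is the discount factor. In a \emph{2-action MDP}, $\mathcal A=\{0,1\}$. A \emph{policy} is a map $\pi:S\to\mathcal A$. Its value function $V^\pi$ is the unique solution of the first equation below, and its action value function $Q^\pi$ is defined by the second: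
\begin{equation}\label{eq:VQ}
\begin{aligned}
V^\pi(s)&=R(s,\pi(s))+\gamma\sum_{s'}T(s,\pi(s),s')V^\pi(s'),\\
Q^\pi(s,a)&=R(s,a)+\gamma\sum_{s'}T(s,a,s')V^\pi(s').
\end{aligned}
\end{equation}
Thus $V^\pi(s)$ is the expected discounted reward collected from $s$ under $\pi$, and $Q^\pi(s,a)$ is the expected discounted reward if $a$ is taken once and $\pi$ is followed afterwards; in particular $Q^\pi(s,\pi(s))=V^\pi(s)$. A state $s$ is \emph{improvable} at $\pi$ if $Q^\pi(s,a)>V^\pi(s)$ for some action $a$. A policy without improvable states is optimal.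

\emph{Policy iteration} (PI) starts from an initial policy and, as long as there are improvable states, switches a nonempty set of them to improving actions. Each iteration strictly improves the policy: no value decreases and some value increases, so no policy is visited twice. \emph{Howard's PI} switches every improvable state in every iteration. On a 2-action MDP its step is completely determined: $\pi'(s)=1-\pi(s)$ if $s$ is improvable at $\pi$, and $\pi'(s)=\pi(s)$ otherwise. The question we answer was posed as open in \cite{BSPI}.

\begin{quote}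
Are there a constant $c>1$ and, for infinitely many $n$, an $n$-state 2-action MDP with an initial policy from which Howard's PI takes at least $c^n$ iterations to reach an optimal policy?
\end{quote}

There are $2^n$ policies, and Howard's PI is known to take at most $(2+o(1))2^n/n$ iterations on every $n$-state 2-action MDP. The tightest lower bound on 2-action MDPs is only $\Omega(n)$ \cite{HansenZwick}. Exponential lower bounds are known if one of the two requirements is relaxed. Hollanders et al.\ \cite{Hollanders}, adapting a construction of Fearnley \cite{Fearnley}, take Howard's PI through $\Omega(2^{n/7})$ iterations on an MDP that has $\Omega(n)$ actions in some states. For Simple PI, which switches only the improvable state of highest index, $\Omega(2^{n/2})$ iterations occur on 2-action MDPs \cite{MC}.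

A linear number of iterations is forced by a chain.

\begin{example}\label{ex:chain}
Let $\gamma\in(0,1)$ and $0<\eta<\gamma^n/n$. Take states $c_1,\dots,c_n$ and an absorbing state $\bot$ with reward $0$. Action $0$ moves to $\bot$ with reward $0$. Action $1$ moves from $c_1$ to $\bot$ with reward $1$, and from $c_k$ to $c_{k-1}$ with reward $-\eta$ for $k\ge2$. If exactly $c_1,\dots,c_\kappa$ play $1$, then $Q(c_k,1)\ge\gamma^{k-1}-(k-1)\eta>0=Q(c_k,0)$ for $k\le\kappa+1$, and $Q(c_k,1)=-\eta<0$ for $k\ge\kappa+2$. Starting from $\kappa=0$, Howard's PI raises $\kappa$ by one in each iteration and takes $n$ iterations.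
\end{example}

In the chain every state switches once. A run of $c^n$ iterations needs a state that switches at least $c^n/n$ times, back and forth between its two actions, although no value ever decreases. The natural model is a binary counter, and a counter needs bits that wait: a bit that would profit from being set must stay unset until all lower bits are set. Under Simple PI the switching rule itself makes improvable states wait. With many actions, a state can be kept busy by a sequence of ever more attractive alternatives. Under Howard's rule with two actions neither device is available, since a state that sees an advantage in its only other action takes it at once. Moreover, for a fixed discount factor the number of iterations is linear in $n$ (Proposition~\ref{prop:gamma} below). One might therefore guess that the answer is no. It is yes, with $c=2^{1/6}\approx1.122$.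

\begin{theorem}\label{thm:main}
For every even $m\ge2$ there is a 2-action MDP with $n=6m+4$ states and rational data, in which every $\gamma\in[1-2^{-28m-61},1)$ may be used as discount factor, and an initial policy from which Howard's PI performs at least $(m+2)(2^m-1)$ iterations. Consequently, for every $n\ge40$ there are an $n$-state 2-action MDP and an initial policy on which Howard's PI takes at least $2^{n/6}$ iterations.
\end{theorem}

Here $1-\gamma=2^{-\Theta(n)}$, and this order cannot be improved.

\begin{proposition}\label{prop:gamma}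
On an $n$-state 2-action MDP with $\gamma\in(0,1)$, Howard's PI takes at most $nL$ iterations, where $L=\bigl\lfloor\frac1{1-\gamma}\ln\frac1{1-\gamma}\bigr\rfloor+1$. Hence $c^n$ iterations with a constant $c>1$ force $\ln\frac1{1-\gamma}\ge(1-o(1))\,n\ln c$.
\end{proposition}

The best exponent, which lies between $\frac16$ and $1$ on the $\log_2$ scale, is not determined here.

Since $\gamma$ must be so close to $1$, we analyze the construction at $\gamma=1$ and transfer the run afterwards; Section~\ref{sec:total} sets this up. Section~\ref{sec:wait} shows on two states how a bit can wait. The MDP is defined in Section~\ref{sec:mdp} and run by hand for $m=2$ in Section~\ref{sec:two}. Sections~\ref{sec:local}--\ref{sec:final} prove Theorem~\ref{thm:main}, and Section~\ref{sec:gamma} proves Proposition~\ref{prop:gamma}.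

\section{Total reward and strict preferences}\label{sec:total}

A state is \emph{trivial} if its two actions have the same reward and the same transition probabilities. A trivial state is never improvable; its use is that it may average over many successors at no cost in actions. Trivial states play $0$ in all policies below.

Suppose the MDP has a trivial absorbing state $\bot$ with reward $0$. A policy is \emph{proper} if, under it, $\bot$ can be reached from every state along transitions of positive probability. Recall the standard consequence: as $S$ is finite, there are $N$ and $\zeta>0$ such that from every state $\bot$ is reached within $N$ steps with probability at least $\zeta$, so the time to reach $\bot$ has geometric tails and finite expectation. The powers of the transition matrix restricted to $S\setminus\{\bot\}$ then tend to $0$, and the first equation in \eqref{eq:VQ} has, also for $\gamma=1$, a unique solution with $V(\bot)=0$, namely the expected total reward. If all policies are proper, we write $Q^\pi_\gamma$ for the action value function with discount factor $\gamma\in[0,1]$.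

A comparison made at $\gamma=1$ survives a small discount only if it is strict with a known margin. We therefore carry a margin through the whole analysis.

\begin{definition}\label{def:prefer}
Fix $\Delta>0$. A state $s$ \emph{prefers} action $a$ at $\pi$ if $Q_1^\pi(s,a)-Q_1^\pi(s,1-a)\ge\Delta$. We write $\pi\Rightarrow\pi'$ if $\pi'\ne\pi$ and every nontrivial state $s$ prefers $\pi'(s)$ at $\pi$.
\end{definition}

\begin{lemma}[transfer]\label{lem:transfer}
Suppose that all policies are proper, that $|R(s,a)|\le R_{\max}$ for all $s,a$, and that under every policy the expected time to reach $\bot$ from any state is at most $\Theta$. If $\pi_0\Rightarrow\pi_1\Rightarrow\dots\Rightarrow\pi_N$ and $\gamma\in[0,1)$ satisfies $2(1-\gamma)R_{\max}\Theta^2<\Delta$, then Howard's PI with discount factor $\gamma$, started at $\pi_0$, visits $\pi_0,\pi_1,\dots,\pi_N$ in its first $N$ iterations.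
\end{lemma}

\begin{proof}
Fix $\pi,s,a$. Let $Z_0=s,Z_1,Z_2,\dots$ be the trajectory obtained by taking $a$ first and following $\pi$ afterwards, and let $\tau=\min\{t\ge0:Z_{t+1}=\bot\}$, so that $\mathbb E\tau\le\Theta$. The reward at time $0$ is not discounted, and the reward at time $t\ge1$ vanishes unless $\tau>t-1$. Using $1-\gamma^t\le t(1-\gamma)$,
\[
|Q_1^\pi(s,a)-Q_\gamma^\pi(s,a)|\le R_{\max}\sum_{t\ge1}(1-\gamma^t)\,\mathbb P(\tau>t-1)\le(1-\gamma)R_{\max}\sum_{t\ge0}(t+1)\,\mathbb P(\tau>t).
\]
Since $\mathbb E[(\tau-t)^+]=\sum_{t'\ge t}\mathbb P(\tau>t')$, the last sum equals $\sum_{t\ge0}\mathbb E[(\tau-t)^+]$. On the event $\tau>t$ the variable $\tau-t$ is the time to reach $\bot$ from $Z_{t+1}$, so the Markov property gives $\mathbb E[(\tau-t)^+]\le\Theta\,\mathbb P(\tau>t)$, and summing over $t$ gives at most $\Theta\,\mathbb E\tau\le\Theta^2$. Hence $|Q_1^\pi-Q_\gamma^\pi|\le(1-\gamma)R_{\max}\Theta^2<\Delta/2$.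

It follows that at $\pi_t$, for every nontrivial $s$, the action $\pi_{t+1}(s)$ has strictly larger $Q_\gamma$-value than the other action. So $s$ is improvable exactly if $\pi_t(s)\ne\pi_{t+1}(s)$. Trivial states are not improvable. As $\pi_{t+1}\ne\pi_t$, the algorithm does not stop at $\pi_t$, and its step leads to $\pi_{t+1}$.
\end{proof}

From now until Section~\ref{sec:final} we take $\gamma=1$, and the name of a state also denotes its value under the policy being discussed.

\section{A bit that waits}\label{sec:wait}

A single state with two actions cannot wait, but a pair of states can. Take states $A,B$, a probability $p\in(0,1)$, and numbers $a,b<G$. Action $0$ ends the process with total reward $a$ at $A$ and $b$ at $B$. Action $1$ at $A$ moves to $B$. Action $1$ at $B$ pays $pG$, moves to $A$ with probability $1-p$, and ends the process with probability $p$. If $(A,B)$ plays $(1,1)$, then $A=B$ and $B=pG+(1-p)A$, so both values equal the prize $G$; we call this position \emph{closed}. Consider the two positions in which exactly one state points at the other.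

In $\alpha=(0,1)$ the values are $A=a$ and $B=a+p(G-a)$. State $A$ switches to $1$, because $B>a$. State $B$ switches to $0$ exactly if $b>a+p(G-a)$. So $\alpha$ becomes $(1,0)$ if $b-a>p(G-a)$, and closes otherwise.

In $\beta=(1,0)$ the values are $A=B=b$. State $B$ switches to $1$, because $b+p(G-b)>b$. State $A$ switches to $0$ exactly if $a>b$. So $\beta$ becomes $\alpha$ if $a>b$, and closes otherwise.

If $a$ and $b$ are constant, the pair closes within two steps: $\alpha\to\beta$ needs $b>a$, and then $\beta$ closes; $\beta\to\alpha$ needs $a>b$, and then $\alpha$ closes. But suppose the rest of the MDP raises $a$ and $b$ in turn. Let $\delta=2pG$, and let $(a,b)$ take, in successive iterations, the values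
\[
(0,\delta),\quad(2\delta,\delta),\quad(2\delta,3\delta),\quad(4\delta,3\delta),\quad\dots
\]
all below $G$. Start in $\alpha$. At even times $b-a=\delta>\delta/2\ge p(G-a)$, so $\alpha\to\beta$; at odd times $a>b$, so $\beta\to\alpha$. The state that points outward always wants to come in, and at that very moment the state that points inward is lured out. Howard's rule, which switches both at once, keeps the pair open. The lure $\delta$ can be tiny compared to $G$ because an open pair sees only the fraction $p$ of the prize.

The waiting can be ended selectively. If at some even time $b-a$ is only $\delta/2=pG$, then $B$ is nearly indifferent, and a perturbation of $a$ much smaller than $\delta$ decides: a positive one closes the pair, a negative one sends it to $\beta$ once more.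

To make a counter from $m$ such pairs, four things are needed: a source for the alternating signal, built from 2-action states; a perturbation whose sign singles out the lowest open bit; a way to restart the signal after a bit closes; and a way to reopen the bits below it. The last two ask states to return to action $0$, which can happen only if action $0$ has gained on action $1$. Both are obtained from one device, a copy of $A$ that learns of the closing one iteration late.

\section{The construction}\label{sec:mdp}

Fix an even $m\ge2$. For $1\le j\le m$ and $1\le k\le m$ put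
\begin{gather*}
G_j=2\cdot4^j,\qquad w_j=4^{-j},\qquad \Gamma_j=\sum_{1\le k<j}4^k-2,\qquad K=4^{m+1},\\
\varepsilon=\frac1{8m},\qquad \varepsilon_0=\dots=\varepsilon_{m-1}=\varepsilon,\qquad\varepsilon_m=\frac\varepsilon2,\\
\eta=\frac1{2m},\qquad h_k=1-(k-1)\eta,\qquad\delta_k=\varepsilon_{k-1}+\varepsilon_k,\qquad v_k=\frac{\delta_k}{h_k},\\
\lambda=\frac\varepsilon{16},\qquad\lambda_j=\lambda4^{-j},\qquad\theta=\frac{\lambda_m}2,\qquad q=\frac\theta{4K},\qquad p_j=\frac{q\varepsilon}{2G_j},\qquad\Delta=2q\theta .
\end{gather*}
The number $\Delta$ is the margin in Definition~\ref{def:prefer}. We use the following facts. First,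
\begin{equation}\label{eq:geom}
\sum_{1\le k<j}4^k=\frac{4^j-4}3,
\end{equation}
so $-2\le\Gamma_j<4^j/3$ and $|\Gamma_j|\le4^j$. Next, $\sum_jw_j<\frac13$, $w_jG_j=2$, $G_j\le K/2$ and $p_jG_j=q\varepsilon/2$. Since $h_k\in(\frac12,1]$ and $\delta_k\le2\varepsilon$, we have $v_k\le4\varepsilon$ and $\sum_kv_k\le\frac12$. Finally $\theta=2^{-2m-8}m^{-1}$, $q=2^{-4m-12}m^{-1}$ and $\Delta=2^{-6m-19}m^{-2}$, so
\begin{equation}\label{eq:small}
\theta\le\frac\varepsilon{32}<\frac1{100},\qquad \lambda_j\ge2\theta,\qquad\Delta\le\min\Bigl\{\frac\theta4,\frac{q\varepsilon}4\Bigr\}\le\eta\le\frac14 .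
\end{equation}

For each $j\in\{1,\dots,m\}$, \emph{level} $j$ consists of the states $e_j,r_j,d_j,A_j,B_j$, except that there is no $r_1$; statements about $r_j$ are void for $j=1$. The \emph{clock} consists of $c_1,\dots,c_m$. There are five trivial states $M,M',X,Y,\bot$. The total is $(5m-1)+m+5=6m+4$. We put $e_{m+1}=r_{m+1}=\bot$, where $\bot$ is absorbing with reward $0$. The nontrivial states act as in Table~\ref{tab:mdp}, and Figure~\ref{fig:level} shows one level. The remaining trivial states are:
\begin{itemize}
\item $M$ moves to $A_j$ with probability $w_j$ $(1\le j\le m)$, and otherwise to $\bot$;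
\item $M'$ moves to $d_j$ with probability $w_j$ $(1\le j\le m)$, and otherwise to $\bot$;
\item $X$ moves to $c_k$ with probability $v_k$ for odd $k$, and otherwise to $M$;
\item $Y$ has reward $\varepsilon$, moves to $c_k$ with probability $v_k$ for even $k$, and otherwise to $M'$.
\end{itemize}
All data are rational.

\begin{table}[ht]
\centering
\begin{tabular}{l|p{5.7cm}|p{4.9cm}}
state & action $0$ & action $1$\\ \hline
$e_j$ & to $e_{j+1}$ & reward $-4^j$; to $A_j$\\
$r_j$ & to $r_{j+1}$ & reward $-4^j$; to $d_j$\\
$d_j$ & reward $\theta$; to $e_{j+1}$ & to $A_j$\\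
$A_j$ & reward $-q\lambda_j\Gamma_j$; to $e_{j+1}$ w.p.\ $1-q-q\lambda_j$, to $X$ w.p.\ $q$, to $e_1$ w.p.\ $q\lambda_j$ & to $B_j$\\
$B_j$ & to $e_{j+1}$ w.p.\ $1-q$, to $Y$ w.p.\ $q$ & reward $p_jG_j$; to $A_j$ w.p.\ $1-p_j$, to $r_{j+1}$ w.p.\ $p_j$\\
$c_1$ & to $M$ & reward $1$; to $M'$\\
$c_k$, $k\ge2$ & to $M$ & reward $-\eta$; to $c_{k-1}$
\end{tabular}
\caption{The nontrivial states. Rewards not shown are $0$; ``w.p.'' means ``with probability''.}\label{tab:mdp}
\end{table}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,st/.style={circle,draw,minimum size=9mm,inner sep=1pt},lb/.style={font=\footnotesize,fill=white,inner sep=1pt}]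
\node[st] (e) at (0,2.6) {$e_j$};   \node[st] (en) at (9.5,2.6) {$e_{j+1}$};
\node[st] (r) at (0,-1.3) {$r_j$};  \node[st] (rn) at (9.5,-1.3) {$r_{j+1}$};
\node[st] (d) at (1.8,0.6) {$d_j$}; \node[st] (ec) at (4,-0.4) {$e_{j+1}$};
\node[st] (A) at (4.4,1) {$A_j$};   \node[st] (B) at (7.4,0.6) {$B_j$};
\draw[->,dashed] (e)--(en); \draw[->,dashed] (r)--(rn);
\draw[->,dashed] (d)--node[lb]{$[\theta]$}(ec);
\draw[->,dashed] (A)--node[lb]{$1-q-q\lambda_j$}(en);
\draw[->,dashed] (B)--node[lb]{$1-q$}(en);
\draw[->] (e)--node[lb]{$[-4^j]$}(A); \draw[->] (r)--node[lb]{$[-4^j]$}(d);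
\draw[->] (d)--(A); \draw[->] (A) to[bend left=12] (B);
\draw[->] (B) to[bend left=22] node[lb]{$1-p_j$} (A);
\draw[->] (B)--node[lb]{$p_j$}(rn);
\end{tikzpicture}
\caption{Level $j$ of the MDP. Dashed arrows are action $0$, solid arrows action $1$; labels in brackets are rewards, other labels are probabilities. The state $e_{j+1}$ is drawn twice. Not drawn: the branches of total probability of order $q$ from $A_j$ to $X$ and $e_1$ and from $B_j$ to $Y$, and the rewards of $A_j$ and $B_j$. The state $e_j$ reaches $A_j$ directly, while $r_j$ reaches it only through the delay state $d_j$.}\label{fig:level}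
\end{figure}

\emph{Bit $j$} is the pair $(A_j,B_j)$. It is \emph{closed} if it plays $(1,1)$, and otherwise \emph{open}, in position $\alpha=(0,1)$, $\beta=(1,0)$ or $(0,0)$. The numbers $a,b$ of Section~\ref{sec:wait} become
\begin{equation}\label{eq:ab}
\begin{aligned}
a_j&:=Q(A_j,0)=e_{j+1}+q(X-e_{j+1}+\rho_j),\qquad\rho_j:=\lambda_j(e_1-e_{j+1}-\Gamma_j),\\
b_j&:=Q(B_j,0)=e_{j+1}+q(Y-e_{j+1}),
\end{aligned}
\end{equation}
while $Q(A_j,1)=B_j$ and $Q(B_j,1)=A_j+p_j(G_j+r_{j+1}-A_j)$. A closed bit has $A_j=B_j=G_j+r_{j+1}$. An open bit has $A_j=a_j$ in $\alpha$ and $(0,0)$, and $A_j=B_j=b_j$ in $\beta$. The parts of the MDP serve as follows.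

\emph{The registers $e_j$ and $r_j$.} If $d_j,e_j,r_j$ play $1$ on levels with a closed bit and $0$ on the others, then passing through a closed level gains $G_j-4^j=4^j$, and $e_j=r_j$ is the sum of $4^k$ over the closed bits $k\ge j$. So $e_1$ stores the counter. The toll $4^j$ keeps the registers out of an open bit.

\emph{The signal.} By \eqref{eq:ab}, $a_j-b_j=q(X-Y+\rho_j)$. The clock is the chain of Example~\ref{ex:chain}, suspended between $M$ and $M'$. When these two are nearly equal, $c_k$ gains $h_k$ by switching to $1$, and this raises $X$ (for odd $k$) or $Y$ (for even $k$) by $v_kh_k=\delta_k$. Hence $X-Y$ alternates between $-\varepsilon$ and $\varepsilon$, which is the signal of Section~\ref{sec:wait} with $\delta=q\varepsilon=2p_jG_j$, and ends at $-\varepsilon_m=-\varepsilon/2$, the point of near indifference.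

\emph{The selector.} For an open bit $j$ at rest, $e_1-e_{j+1}$ is the sum of $4^k$ over the closed bits $k<j$. It exceeds $\Gamma_j$ by $2$ if all lower bits are closed and falls short of it by at least $2$ otherwise, so the sign of $\rho_j$ identifies the lowest open bit.

\emph{The delay state $d_j$.} It equals $A_j$ up to order $\theta$, except in the one iteration after bit $j$ has closed, when it is smaller by about $G_j$. Then $\mu:=M-M'$ is about $w_jG_j=2$, more than any $h_k$, and the whole clock returns to $0$. One iteration later $e_j$ has entered the closed bit and $r_j$ has not. A closed bit exits to $r$ and an open bit to $e$, so bit $j-1$ compares $G_{j-1}+r_j$ with $e_j=4^j+r_j$, and since $4^j=2G_{j-1}$ it reopens.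

The constants form a hierarchy $1\gg\varepsilon\gg\lambda\ge\lambda_j>\theta=4qK$. The selector is weaker than the signal, except at the last tick; and everything that leaks from $X$ and $Y$ back into the levels, which is of order $qK$, is weaker than the selector.

\begin{lemma}\label{lem:proper}
Every policy is proper.
\end{lemma}

\begin{proof}
From $M$ and $M'$ one reaches $\bot$ directly. From $c_k$ one reaches $M$ or $M'$ along the chain, hence also from $X$ and $Y$. For the levels use downward induction on $j$, with $e_{m+1}=r_{m+1}=\bot$. If $A_j$ plays $0$ it reaches $e_{j+1}$, and otherwise $B_j$; both actions of $B_j$ reach $e_{j+1}$ or $r_{j+1}$ with positive probability. Then $d_j$ and $e_j$ move to $e_{j+1}$ or $A_j$, and $r_j$ moves to $r_{j+1}$ or $d_j$.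
\end{proof}

\section{The two-bit counter}\label{sec:two}

Let $m=2$, so $n=16$, $G_1=8$, $G_2=32$, $\Gamma_1=-2$, $\Gamma_2=2$, $\delta_1=2\varepsilon$, $\delta_2=\frac32\varepsilon$, and $e_3=r_3=0$. We follow the run by hand, neglecting errors of order $\theta$; Sections~\ref{sec:local} and \ref{sec:run} show that they change no comparison. Let $\kappa$ be the number of clock states playing $1$. As long as $\mu\approx0$, the values $X-M'$ and $Y-M'$ are $(0,\varepsilon)$, $(2\varepsilon,\varepsilon)$, $(2\varepsilon,\frac52\varepsilon)$ for $\kappa=0,1,2$, so $X-Y$ is $-\varepsilon,\ \varepsilon,\ -\varepsilon/2$. Table~\ref{tab:two} lists the policies.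

\begin{table}[ht]
\centering
\begin{tabular}{r|c|c|c|rrr|l}
$t$ & $A_1B_1d_1e_1$ & $A_2B_2d_2e_2r_2$ & $\kappa$ & $e_1$ & $e_2$ & $r_2$ & name\\ \hline
0 & 0100 & 01000 & 0 & 0&0&0 & $\Sigma(\emptyset,0)$\\
1 & 1000 & 10000 & 1 & 0&0&0 & $\Sigma(\emptyset,1)$\\
2 & 0100 & 01000 & 2 & 0&0&0 & $\Sigma(\emptyset,2)$\\
3 & 1100 & 10000 & 2 & 0&0&0 & $P_0$\\
4 & 1111 & 01000 & 0 & 4&0&0 & $P_1=\Sigma(\{1\},0)$\\
5 & 1111 & 10000 & 1 & 4&0&0 & $\Sigma(\{1\},1)$\\
6 & 1111 & 01000 & 2 & 4&0&0 & $\Sigma(\{1\},2)$\\
7 & 1111 & 11000 & 2 & 4&0&0 & $P_0$\\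
8 & 1111 & 11110 & 0 & 4&16&0 & $P_1$\\
9 & 0000 & 11111 & 1 & 16&16&16 & $W_1$\\
10 & 0100 & 11111 & 2 & 16&16&16 & $\Sigma(\{2\},2)$\\
11 & 1100 & 11111 & 2 & 16&16&16 & $P_0$\\
12 & 1111 & 11111 & 0 & 20&16&16 & $P_1=\Sigma(\{1,2\},0)$\\
13 & 1111 & 11111 & 1 & 20&16&16 & $\Sigma(\{1,2\},1)$\\
14 & 1111 & 11111 & 2 & 20&16&16 & $\Sigma(\{1,2\},2)$
\end{tabular}
\caption{The run for $m=2$: actions on the two levels, the clock, the exact values of the registers, and the names used in Section~\ref{sec:run}.}\label{tab:two}
\end{table}

At $t=0,1$ both bits wait: they go from $\alpha$ to $\beta$ and back. At $t=2$ the selector decides: $\rho_1=\lambda_1(0-0+2)>0$ and $\rho_2=\lambda_2(0-0-2)<0$, so bit $1$ closes and bit $2$ goes to $\beta$. At $t=3$ we have $A_1=8$ but $d_1=\theta$, so $\mu\approx8/4=2$ and both clock states return to $0$. The clock did not tick in the previous step, so by itself it would leave $X<Y$, and bit $2$ would close from $\beta$. But $X$ sends most of its mass to $M$ and $Y$ to $M'$, so the jump of $\mu$ makes $X>Y$ and bit $2$ goes to $\alpha$. Also $d_1$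 (seeing $8$ against $\theta$) and $e_1$ (seeing $4$ against $0$) switch to $1$.

At $t=4,5$ bit $2$ waits again, and at $t=6$ it closes, since $\rho_2=\lambda_2(4-0-2)>0$. At $t=7$, $A_2=32$, $d_2=\theta$, $\mu\approx32/16=2$; the clock restarts, $d_2$ and $e_2$ switch, but $r_2$ sees $-16+\theta<0$ and stays. At $t=8$ therefore $e_2=16$ and $r_2=0$. Now $A_1=B_1=d_1=8$ and $e_1=4$, while action $0$ offers each of them about $16$: level $1$ switches to $0$ entirely, and $r_2$, seeing $-16+32>0$, catches up. At $t=9$ bit $1$ is in $(0,0)$ and $a_1>b_1$, so $A_1$ stays and $B_1$ moves to $1$: the bit is in $\alpha$, in step with the clock. At $t=10$, $\rho_1=\lambda_1(16-16+2)>0$, and level $1$ repeats what it did from $t=2$ on.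

\section{Local analysis}\label{sec:local}

The dependence in the MDP is circular: the levels see $X,Y$, these see the clock and $M,M'$, and these see the levels. We cut the circle by isolating a class of policies, described through the registers only, on which all feedback can be bounded once.

\begin{definition}\label{def:adm}
A policy is \emph{admissible} if
\begin{enumerate}
\item[(A1)] all values $e_j,r_j$ lie in $[0,K/3]$;
\item[(A2)] $d_j$ plays $0$ if bit $j$ is open and $1$ if it is closed, except for at most one \emph{lagging} closed bit $i$, for which $d_i$ plays $0$ and $e_{i+1}=r_{i+1}$;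
\item[(A3)] for some $\kappa\in\{0,\dots,m\}$, the \emph{clock value}, $c_1,\dots,c_\kappa$ play $1$ and $c_{\kappa+1},\dots,c_m$ play $0$;
\item[(A4)] every open bit $j$ has $e_{j+1}=r_{j+1}$ and $|e_1-e_{j+1}|\le4^j$.
\end{enumerate}
It is \emph{clean} if no bit is lagging, and \emph{lagging} otherwise.
\end{definition}

\begin{lemma}[feedback and signal]\label{lem:signal}
In an admissible policy:
\begin{enumerate}
\item[(i)] $|a_j-e_{j+1}|\le\frac34\theta$ and $|b_j-e_{j+1}|\le\frac34\theta$ for all $j$;
\item[(ii)] $|\mu|\le\frac34\theta$ if the policy is clean, and $\mu\ge\frac32$ if it is lagging;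
\item[(iii)] $X-Y=(-1)^{\kappa+1}\varepsilon_\kappa+g\mu$ for some $g\in[\frac12,1]$.
\end{enumerate}
\end{lemma}

\begin{proof}
By induction on $k$, $c_k=M'+h_k$ for $k\le\kappa$; and $c_k=M$ for $k>\kappa$.

(i) We first show $z:=\max(|X|,|Y|)\le K$. By (A1) and $G_j\le K/2$, a closed bit has $A_j=G_j+r_{j+1}\in[0,K]$, and by (A2) each $d_j$ equals such a number or $\theta+e_{j+1}$, so $d_j\in[0,K]$ and $|M'|\le K/3$. An open bit has $A_j\in\{a_j,b_j\}$, an average of numbers of modulus at most $\max(K,z)$ plus a reward of modulus at most $q\lambda_j|\Gamma_j|\le1$. So $|M|\le\frac13(\max(K,z)+1)$. Each of $X$ and $Y-\varepsilon$ is an average of $M$, $M'$ and numbers $M'+h_k$, whence $z\le\frac13(\max(K,z)+1)+1+\varepsilon$. If $z>K$, this gives $\frac23z\le\frac43+\varepsilon$, so $z<3<K$, a contradiction. Since $|\rho_j|\le\lambda_j(K/3+4^j)\le K$, \eqref{eq:ab} bounds both differences by $3qK=\frac34\theta$.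

(ii) We have $\mu=\sum_jw_j(A_j-d_j)$. For an open bit $d_j=\theta+e_{j+1}$, so (i) gives $A_j-d_j\in[-\frac74\theta,-\frac14\theta]$. For a closed bit that is not lagging, $A_j-d_j=0$. These terms contribute at most $\frac13\cdot\frac74\theta\le\frac34\theta$ in modulus. A lagging bit contributes $w_i(G_i+r_{i+1}-\theta-e_{i+1})=2-w_i\theta$, and then $\mu\ge2-\frac14\theta-\frac34\theta\ge\frac32$.

(iii) Insert the values of $c_k$, write $M=M'+\mu$, and use $v_kh_k=\delta_k$:
\[
X=M'+\sum_{\substack{k\le\kappa\\k\text{ odd}}}\delta_k+\mu\Bigl(1-\sum_{\substack{k\le\kappa\\k\text{ odd}}}v_k\Bigr),\qquad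
Y=M'+\varepsilon_0+\sum_{\substack{k\le\kappa\\k\text{ even}}}\delta_k+\mu\sum_{\substack{k>\kappa\\k\text{ even}}}v_k .
\]
The sum $-\varepsilon_0+\sum_{k=1}^\kappa(-1)^{k+1}(\varepsilon_{k-1}+\varepsilon_k)$ telescopes to $(-1)^{\kappa+1}\varepsilon_\kappa$. The coefficient of $\mu$ in $X-Y$ is $1$ minus a sum of distinct $v_k$, so it lies in $[\frac12,1]$.
\end{proof}

In the next three lemmas each preference is verified by exhibiting a gap that is at least one of $\theta/4$, $q\varepsilon/4$, $\eta$, $\frac14$, $3q\theta$; by \eqref{eq:small} and $\Delta=2q\theta$, all of these are at least $\Delta$.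

\begin{lemma}[clock]\label{lem:clock}
At a clean admissible policy, $c_k$ prefers $1$ for $k\le\kappa+1$ and $0$ for $k\ge\kappa+2$. At a lagging admissible policy, every $c_k$ prefers $0$.
\end{lemma}

\begin{proof}
For $k\le\kappa+1$, $Q(c_k,1)-Q(c_k,0)=M'+h_k-M=h_k-\mu$. This is at least $\frac12-\frac34\theta\ge\frac14$ in the clean case and at most $1-\frac32=-\frac12$ in the lagging case. For $k\ge\kappa+2$, $c_{k-1}=M$, so $Q(c_k,1)-Q(c_k,0)=-\eta$.
\end{proof}

So a step raises the clock value of a clean policy to $\min(\kappa+1,m)$ and resets that of a lagging policy to $0$. On a level with a closed bit all gaps are large, and the outcome depends on the state of $d_j$ and on the difference of the two registers above.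

\begin{lemma}[closed bits]\label{lem:closed}
In an admissible policy let bit $j$ be closed.
\begin{enumerate}
\item[(a)] If $d_j$ plays $1$ and $e_{j+1}=r_{j+1}$, then $A_j,B_j,d_j,e_j,r_j$ prefer $1$.
\item[(b)] If bit $j$ is lagging, then $A_j,B_j,d_j,e_j$ prefer $1$ and $r_j$ prefers $0$.
\item[(c)] If $d_j$ plays $1$ and $e_{j+1}-r_{j+1}\ge4^{j+1}-\theta$, then $A_j,B_j,d_j,e_j$ prefer $0$ and $r_j$ prefers $1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $e=e_{j+1}$, $r=r_{j+1}$. For each of $A_j,B_j,d_j$, action $1$ has value $G_j+r$, and action $0$ has a value ($a_j$, $b_j$ or $\theta+e$) within $\theta$ of $e$. For $e_j$, action $1$ has value $-4^j+G_j+r=4^j+r$ and action $0$ has value $e$. If $e=r$, as in (a) and (b), action $1$ is better by at least $G_j-\theta\ge1$ for the first three states and by $4^j$ for $e_j$. In (c), $G_j+r\le e-2\cdot4^j+\theta$, so action $0$ is better by at least $2\cdot4^j-2\theta\ge1$ for the first three states and by at least $3\cdot4^j-\theta\ge1$ for $e_j$. Finally $Q(r_j,1)-Q(r_j,0)=-4^j+d_j-r$. If $d_j$ plays $1$, as in (a) and (c),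 this is $4^j$. In (b) it is $-4^j+\theta+e-r=-4^j+\theta\le-1$.
\end{proof}

For open bits we repeat the analysis of Section~\ref{sec:wait} with the error terms, and add the position $(0,0)$, in which a bit is left when it reopens.

\begin{lemma}[open bits]\label{lem:open}
In an admissible policy let bit $j$ be open. Then $d_j,e_j,r_j$ prefer $0$. Moreover:
\begin{enumerate}
\item[(a)] If the policy is lagging, or clean with $\kappa$ odd, and the bit is in $\beta$ or $(0,0)$, then $A_j$ prefers $0$ and $B_j$ prefers $1$: the bit goes to $\alpha$.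
\item[(b)] If the policy is clean with $\kappa$ even and $\kappa<m$, and the bit is in $\alpha$ or $(0,0)$, then $A_j$ prefers $1$ and $B_j$ prefers $0$: the bit goes to $\beta$.
\item[(c)] If the policy is clean with $\kappa=m$ and the bit is in $\alpha$, then $A_j$ prefers $1$; and $B_j$ prefers $0$ if $\rho_j\le-2\lambda_j$ (the bit goes to $\beta$) and prefers $1$ if $\rho_j\ge2\lambda_j$ (the bit closes).
\end{enumerate}
\end{lemma}

\begin{proof}
Let $e=e_{j+1}=r_{j+1}$, by (A4). Also by (A4), $|\rho_j|\le\lambda_j(4^j+4^j)=2\lambda=\varepsilon/8$. Since $A_j\in\{a_j,b_j\}$, we have $|A_j-e|\le\frac34\theta$, and $d_j=\theta+e$. Hence action $0$ is better by at least $\theta-\frac34\theta=\frac14\theta$ at $d_j$, by at least $4^j-\frac34\theta\ge1$ at $e_j$, and by $4^j-\theta\ge1$ at $r_j$. The part of the prize visible from $B_j$ satisfies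
\begin{equation}\label{eq:prize}
Q(B_j,1)-A_j=p_j(G_j+e-A_j)\ge p_j(G_j-\theta)\ge\tfrac12p_jG_j=\tfrac14q\varepsilon .
\end{equation}

(a) We have $X-Y\ge\varepsilon/2$. Indeed, in the lagging case Lemma~\ref{lem:signal} gives $X-Y\ge-\varepsilon+\frac12\cdot\frac32$; in the clean case $\kappa<m$, because $\kappa$ is odd and $m$ is even, so $X-Y\ge\varepsilon-\frac34\theta$. Hence $a_j-b_j=q(X-Y+\rho_j)\ge\frac38q\varepsilon$. In both positions $B_j=b_j$, so $Q(A_j,0)-Q(A_j,1)=a_j-b_j$ and $A_j$ prefers $0$. In both positions $A_j\ge b_j$ (it equals $b_j$ in $\beta$ and $a_j$ in $(0,0)$), so \eqref{eq:prize} gives $Q(B_j,1)-b_j\ge\frac14q\varepsilon$ and $B_j$ prefers $1$.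

(b), (c) In $\alpha$ and $(0,0)$ we have $A_j=a_j$; put $b_j^1=Q(B_j,1)=a_j+p_j(G_j+e-a_j)$. By Lemma~\ref{lem:signal}(iii) with $\kappa$ even, $b_j-a_j=q(\varepsilon_\kappa-g\mu-\rho_j)$, and $p_j=q\varepsilon/(2G_j)$ gives
\begin{equation}\label{eq:bracket}
b_j-b_j^1=q\Bigl[\varepsilon_\kappa-\frac\varepsilon2-\rho_j+\xi_j\Bigr],\qquad\xi_j=-g\mu-\frac\varepsilon2\cdot\frac{e-a_j}{G_j},\qquad|\xi_j|\le\tfrac34\theta+\tfrac14\theta=\theta .
\end{equation}
In $\alpha$, $Q(A_j,1)=B_j=b_j^1\ge a_j+\frac14q\varepsilon$ by \eqref{eq:prize}, so $A_j$ prefers $1$.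

If $\kappa<m$, the bracket in \eqref{eq:bracket} is at least $\frac\varepsilon2-\frac\varepsilon8-\frac\varepsilon{32}\ge\frac\varepsilon4$, so $B_j$ prefers $0$. In $(0,0)$, $Q(A_j,1)=b_j\ge b_j^1\ge a_j+\frac14q\varepsilon$, so $A_j$ prefers $1$ there too. This proves (b).

If $\kappa=m$, then $\varepsilon_\kappa=\varepsilon/2$ and the bracket is $-\rho_j+\xi_j$. As $2\lambda_j\ge4\theta$, it is at least $3\theta$ if $\rho_j\le-2\lambda_j$ and at most $-3\theta$ if $\rho_j\ge2\lambda_j$. This proves (c).
\end{proof}

\section{The run}\label{sec:run}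

For $C\subseteq\{1,\dots,m\}$ let $E_j(C)=\sum_{k\in C,\,k\ge j}4^k$; by \eqref{eq:geom}, $E_j(C)<K/3$. The \emph{phase} of a clock value $\kappa$ is $\alpha$ if $\kappa$ is even and $\beta$ if $\kappa$ is odd. Call level $j$ \emph{set} if $A_j,B_j,d_j,e_j,r_j$ all play $1$, and \emph{unset} if bit $j$ is open and $d_j,e_j,r_j$ play $0$. On a set level $e_j=r_j=4^j+r_{j+1}$; on an unset level $e_j=e_{j+1}$ and $r_j=r_{j+1}$.

Let $\Sigma(C,\kappa)$ be the policy with clock value $\kappa$ in which the levels $j\in C$ are set and the levels $j\notin C$ are unset with bit $j$ in the phase of $\kappa$. By downward induction $e_j=r_j=E_j(C)$ exactly. For $j\notin C$,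
\begin{equation}\label{eq:lower}
E_1(C)-E_{j+1}(C)=\sum_{k\in C,\,k<j}4^k\in[0,4^j),
\end{equation}
so $\Sigma(C,\kappa)$ is clean and admissible.

\begin{lemma}[tick]\label{lem:tick}
For every $C$ and every $\kappa<m$, $\Sigma(C,\kappa)\Rightarrow\Sigma(C,\kappa+1)$.
\end{lemma}

\begin{proof}
The clock advances by Lemma~\ref{lem:clock}, set levels stay set by Lemma~\ref{lem:closed}(a), and unset levels stay unset and change phase by Lemma~\ref{lem:open}(a) for odd $\kappa$ and (b) for even $\kappa$.
\end{proof}

Now fix $C\ne\{1,\dots,m\}$, let $i=\min\{j:j\notin C\}$, and let $C'=(C\cup\{i\})\setminus\{1,\dots,i-1\}$. If $C$ encodes the integer $\sum_{j\in C}2^{j-1}$, then $C'$ encodes its successor. Define two policies.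
\begin{itemize}
\item $P_0$: clock value $m$; levels $j\in C$ set; bit $i$ closed with $d_i,e_i,r_i$ playing $0$; levels $j\notin C$, $j>i$, unset in $\beta$.
\item $P_1$: clock value $0$; levels $j\in C$ set; $A_i,B_i,d_i,e_i$ playing $1$ and $r_i$ playing $0$; levels $j\notin C$, $j>i$, unset in $\alpha$.
\end{itemize}

\begin{lemma}[selection and restart]\label{lem:select}
$\Sigma(C,m)\Rightarrow P_0\Rightarrow P_1$.
\end{lemma}

\begin{proof}
In $\Sigma(C,m)$ the open bits are in $\alpha$, since $m$ is even. All bits below $i$ are closed, so \eqref{eq:lower} gives $e_1-e_{i+1}-\Gamma_i=2$ and $\rho_i=2\lambda_i$. For an open bit $j>i$ the term $4^i$ is missing from the sum in \eqref{eq:lower}, so $e_1-e_{j+1}-\Gamma_j\le2-4^i\le-2$ and $\rho_j\le-2\lambda_j$. By Lemma~\ref{lem:open}(c), bit $i$ closes and the other open bits go to $\beta$, while $d_j,e_j,r_j$ keep $0$ for all $j\notin C$. The clock value stays $m$ (Lemma~\ref{lem:clock}) and set levels stay set (Lemma~\ref{lem:closed}(a)).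

In $P_0$ the states $e_i,r_i$ still play $0$, so $e_j=r_j=E_j(C)$ as before. Thus $P_0$ is admissible with lagging bit $i$. The clock value becomes $0$ by Lemma~\ref{lem:clock}; level $i$ changes as claimed by Lemma~\ref{lem:closed}(b); set levels stay set by Lemma~\ref{lem:closed}(a); and the open bits go from $\beta$ to $\alpha$ by Lemma~\ref{lem:open}(a).
\end{proof}

If $i=1$, there is no $r_1$ and no lower bit, and $P_1=\Sigma(C',0)$. Let now $i\ge2$ and put $E=4^i+E_{i+1}(C)=E_i(C')$. The lower bits cannot all reopen at once, because bit $j$ sees only the registers of level $j+1$. They reopen from the top down, one per iteration, and the point to check is that the gap between the two registers renews itself on each level. It does: when level $\ell$ reopens, $e_\ell$ moves to $e_{\ell+1}$ free of charge, while $r_\ell$ still pays the toll $4^\ell$ to reach $d_\ell$, which now leads to the same place. For $1\le\ell\le i-1$ let $W_\ell$ be the policy with clock value $\kappa=i-\ell$ in which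
\begin{itemize}
\item the levels $j>\ell$ are as in $\Sigma(C',\kappa)$;
\item on level $\ell$, $A_\ell,B_\ell,d_\ell,e_\ell$ play $0$ and $r_\ell$ plays $1$;
\item the levels $j<\ell$ are set.
\end{itemize}

\begin{lemma}[carry]\label{lem:carry}
If $i\ge2$, then $P_1\Rightarrow W_{i-1}\Rightarrow W_{i-2}\Rightarrow\dots\Rightarrow W_1\Rightarrow\Sigma(C',i)$.
\end{lemma}

\begin{proof}
\emph{The step from $P_1$.} Since $r_i$ plays $0$ and $i\notin C$, we have $r_i=r_{i+1}=E_i(C)$. The levels below $i$ are set and see only $r_i$, so $e_j=r_j=E_j(C)$ for all $j\ne i$, while $e_i=4^i+r_{i+1}=E$. In particular $e_1=E_1(C)$, so (A4) follows from \eqref{eq:lower}, and $P_1$ is clean and admissible with $\kappa=0<m$. The clock value becomes $1$. Unset levels $j>i$ go to $\beta$ by Lemma~\ref{lem:open}(b). For closed bits $j\ge i$ and $j\le i-2$ we have $e_{j+1}=r_{j+1}$, so by Lemma~\ref{lem:closed}(a) these levels are set after the step; this includes the switch of $r_i$. For $j=i-1$ we have $e_i-r_i=4^i$, so Lemma~\ref{lem:closed}(c) applies: $A_{i-1},B_{i-1},d_{i-1},e_{i-1}$ switch to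 $0$ and $r_{i-1}$ keeps $1$. The result is $W_{i-1}$.

\emph{Values in $W_\ell$.} For $j>\ell$, $e_j=r_j=E_j(C')$, which equals $E$ for $\ell<j\le i$. On level $\ell$, $e_\ell=E$, $d_\ell=\theta+E$, and $r_\ell=E-4^\ell+\theta$ if $\ell\ge2$. For $j<\ell$,
\[
e_j=r_j=\sum_{j\le k<\ell}4^k+E-4^\ell+\theta\in(E-4^\ell,E],
\]
where the upper bound uses \eqref{eq:geom} and $\theta<1$. Since $4^\ell<4^i\le E<K/3$, (A1) holds, and $e_1-E\in(-4^\ell,0]$, also for $\ell=1$. For (A4), every open bit $j$ has $j\ge\ell$, so $e_{j+1}=r_{j+1}=E_{j+1}(C')$. If $\ell\le j<i$, then $e_{j+1}=E$ and $|e_1-e_{j+1}|<4^\ell\le4^j$. If $j>i$, then $j\notin C'$, so $E-e_{j+1}\in[0,4^j)$ by \eqref{eq:geom}, and $e_1-e_{j+1}\in(-4^\ell,4^j)$. Thus $W_\ell$ is clean and admissible, with $1\le\kappa\le m-1$.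

\emph{The step from $W_\ell$.} The clock value becomes $\kappa+1=i-(\ell-1)$. By Lemma~\ref{lem:open}(a) for odd $\kappa$ and (b) for even $\kappa$, every open bit, whether in the phase of $\kappa$ or in $(0,0)$, goes to the phase of $\kappa+1$, and its level is unset after the step; this includes the switch of $r_\ell$ to $0$. Closed bits $j\ge i$ and $j\le\ell-2$ have $e_{j+1}=r_{j+1}$, and their levels stay set by Lemma~\ref{lem:closed}(a). If $\ell\ge2$, then $e_\ell-r_\ell=4^\ell-\theta$, so Lemma~\ref{lem:closed}(c) applies to $j=\ell-1$, and the result is $W_{\ell-1}$. If $\ell=1$, the result is $\Sigma(C',i)$.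
\end{proof}

\begin{proposition}\label{prop:run}
There is a chain $\Sigma(\emptyset,0)=\pi_0\Rightarrow\pi_1\Rightarrow\dots\Rightarrow\pi_N$ with $N\ge(m+2)(2^m-1)$.
\end{proposition}

\begin{proof}
For $C\ne\{1,\dots,m\}$, exactly $m+2$ steps lead from $\Sigma(C,m)$ to $\Sigma(C',m)$. Two steps lead to $P_1$ (Lemma~\ref{lem:select}). If $i=1$, then $m$ ticks follow (Lemma~\ref{lem:tick}). If $i\ge2$, then $i$ steps lead to $\Sigma(C',i)$ (Lemma~\ref{lem:carry}) and $m-i$ ticks follow. Starting at $\Sigma(\emptyset,0)$, take $m$ ticks to $\Sigma(\emptyset,m)$ and then the $2^m-1$ increments from $\emptyset$ to $\{1,\dots,m\}$.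
\end{proof}

\begin{remark}\label{rem:choices}
The clock has length $m$ because the carry runs while the clock runs and must be over at the last tick, when the selector reads $e_1$; for $i=m$ it ends exactly at $\Sigma(C',m)$. The parity of $m$ puts the open bits, which are in $\alpha$ at $\kappa=0$, again in $\alpha$ at $\kappa=m$, the position in which \eqref{eq:bracket} is decided by $\rho_j$. If $\varepsilon_m$ were $\varepsilon$, the bracket in \eqref{eq:bracket} would send all open bits to $\beta$ at $\kappa=m$, and in the next step, with the clock at rest and $a_j<b_j$, they would all close together. The reward $\theta$ is needed because $A_j$ may lie on either side of $e_{j+1}$ for an open bit; it gives $d_j$ a definite preference for $0$, without which $d_j$ need not be late when bit $j$ closes.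
\end{remark}

\section{Absorption time and proof of Theorem~\ref{thm:main}}\label{sec:final}

To apply Lemma~\ref{lem:transfer} we need a bound $\Theta$. The slow part of the chain is a closed bit, which is left only with probability $p_j$ per round; the returns to $e_1$ and through $M,M'$ cost only constant factors. The smallest $p_j$ is $p_m=q\varepsilon4^{-m-1}=2^{-6m-17}m^{-2}$.

\begin{lemma}\label{lem:time}
Under every policy, the expected time to reach $\bot$ from any state is at most $8m/p_m=2^{6m+20}m^3$.
\end{lemma}

\begin{proof}
Fix a policy. Let $u$ be the maximum over initial states of the expected time to reach $\{M,M',\bot\}$, and $\Theta$ the same for $\bot$; both are finite by Lemma~\ref{lem:proper}. Call the transition $A_j\to e_1$ a \emph{jump}. A \emph{visit} to level $j$ lasts until the chain leaves the level or jumps.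

A visit spends at most $2$ steps in $\{e_j,r_j,d_j\}$, the longest path being $r_j\to d_j\to A_j$, and does not return there from $\{A_j,B_j\}$. If bit $j$ is open, at most $2$ steps are spent in $\{A_j,B_j\}$, since action $0$ at either state ends the visit. If it is closed, the expected time $t$ from $A_j$ solves $t=2+(1-p_j)t$, so $t=2/p_j$, and from $B_j$ it is $t-1$. So a visit lasts at most $2/p_m+2$ steps in expectation. It ends on level $j+1$ (in $\bot$ if $j=m$), in $X$ or $Y$, or by a jump. Action $0$ of $A_j$ is taken at most once per visit, so a visit ends by a jump with probability at most $q\lambda_j\le q$.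

Starting on a level, at most $m$ visits occur before the chain reaches $\{X,Y,\bot\}$ or jumps, and it jumps with probability at most $mq\le\frac12$. From $X$, $Y$ or $c_k$ at most $m+1$ steps lead to $\{M,M'\}$. Hence
\[
u\le m\Bigl(\frac2{p_m}+2\Bigr)+(m+1)+\frac u2,\qquad\text{so}\qquad u+1\le\frac{4m}{p_m}+6m+3\le\frac{5m}{p_m},
\]
using $p_m\le\frac19$. From $M$ or $M'$ the next state is $\bot$ with probability at least $\frac23$. Therefore $\Theta\le u+1+\frac13\Theta$ and $\Theta\le\frac{15}2m/p_m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]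
All rewards have modulus at most $R_{\max}=4^m$. Let $\Theta=2^{6m+20}m^3$ and $1-\gamma\le2^{-28m-61}$. Then
\[
2(1-\gamma)R_{\max}\Theta^2\le2^{1-28m-61+2m+12m+40}m^6=2^{-14m-20}m^6<2^{-6m-19}m^{-2}=\Delta,
\]
because $m^8<2^{8m}$. By Lemmas~\ref{lem:proper}, \ref{lem:time} and \ref{lem:transfer}, the chain of Proposition~\ref{prop:run} is the beginning of the run of Howard's PI from $\Sigma(\emptyset,0)$ with discount factor $\gamma$. This proves the first statement.

Given $n\ge40$, choose the even $m$ with $6m+4\le n\le6m+15$; then $m\ge6$, since $6\cdot4+15=39$. Add $n-6m-4$ isolated trivial absorbing states with reward $0$. They are never improvable and do not change the other values. Since $n/6\le m+\frac52$,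
\[
(m+2)(2^m-1)\ge8\cdot\tfrac{63}{64}\,2^m>2^{5/2}\,2^m\ge2^{n/6}.\qedhere
\]
\end{proof}

\section{The discount factor must tend to 1 exponentially fast}\label{sec:gamma}

Recall the Bellman operator $(\mathcal BV)(s)=\max_a\bigl[R(s,a)+\gamma\sum_{s'}T(s,a,s')V(s')\bigr]$. It is a $\gamma$-contraction in the norm $\|\cdot\|_\infty$, and its fixed point $V^*$ is the optimal value function. Since $\mathcal BV^\pi=\max_aQ^\pi(\cdot,a)\ge V^\pi$, a policy has no improvable state exactly if $\mathcal BV^\pi=V^\pi$, that is, $V^\pi=V^*$. The idea of the proof is that the values converge geometrically, so that the worst action of the current policy is discarded for good after $L$ iterations; with two actions per state this can happen only once per state.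

\begin{proof}[Proof of Proposition~\ref{prop:gamma}]
Let $T_\pi$ be the transition matrix of $\pi$ and $R_\pi$ its reward vector, and put
\[
D_\pi=V^*-R_\pi-\gamma T_\pi V^*\ge0 .
\]
The entry $D_\pi(s)$ depends on $\pi$ only through $\pi(s)$. Subtracting $V^\pi=R_\pi+\gamma T_\pi V^\pi$ gives $V^*-V^\pi=\sum_{k\ge0}\gamma^kT_\pi^kD_\pi$, and therefore
\begin{equation}\label{eq:D}
0\le D_\pi\le V^*-V^\pi,\qquad\|V^*-V^\pi\|_\infty\le\frac{\|D_\pi\|_\infty}{1-\gamma}.
\end{equation}

Let $\pi_0,\pi_1,\dots$ be the run, continued as a constant sequence once it is optimal. With two actions Howard's step is greedy: $\pi'=\pi_{t+1}$ attains $\max_aQ^{\pi_t}(s,a)$ at every $s$. So the monotone map $V\mapsto R_{\pi'}+\gamma T_{\pi'}V$ sends $V^{\pi_t}$ to $\mathcal BV^{\pi_t}\ge V^{\pi_t}$; its iterates from $V^{\pi_t}$ increase to its fixed point $V^{\pi'}$, and hence $V^{\pi_{t+1}}\ge\mathcal BV^{\pi_t}$. Thus $0\le V^*-V^{\pi_{t+1}}\le\mathcal BV^*-\mathcal BV^{\pi_t}$, and $\|V^*-V^{\pi_{t+k}}\|_\infty\le\gamma^k\|V^*-V^{\pi_t}\|_\infty$. With \eqref{eq:D},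
\[
\|D_{\pi_{t+k}}\|_\infty\le\frac{\gamma^k}{1-\gamma}\|D_{\pi_t}\|_\infty .
\]
For $k\ge L>\frac1{1-\gamma}\ln\frac1{1-\gamma}$ the factor is less than $1$, because $\gamma^k\le e^{-k(1-\gamma)}<1-\gamma$.

If $\pi_t$ is not optimal, then $D_{\pi_t}\ne0$ by \eqref{eq:D}; let $s$ maximize $D_{\pi_t}$. For $t'\ge t+L$ we have $D_{\pi_{t'}}(s)<D_{\pi_t}(s)$, so $\pi_{t'}(s)\ne\pi_t(s)$. Suppose $\pi_0,\pi_L,\dots,\pi_{nL}$ were all non-optimal. Two of the $n+1$ maximizing states coincide, say the state $s$ for $\pi_{aL}$ and $\pi_{bL}$ with $a<b$. Then $\pi_{aL}(s)$, $\pi_{bL}(s)$, $\pi_{(b+1)L}(s)$ are three distinct actions, which is impossible. Hence $\pi_{nL}$ is optimal.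

For the last claim let $y=1/(1-\gamma)$ and $c^n\le nL\le n(y\ln y+1)$. Either $\ln y\ge n\ln c$, or $c^n\le ny(n\ln c+1)$; in both cases $\ln y\ge n\ln c-\ln n-\ln(n\ln c+1)=(1-o(1))\,n\ln c$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BSPI} \emph{Batch-Switching Policy Iteration},\\
\texttt{https://www.cse.iitb.ac.in/\~{}shivaram/papers/kmg\_ijcai\_2016.pdf}

\bibitem{Fearnley} Fearnley, 2010.

\bibitem{HansenZwick} Hansen and Zwick, 2010.

\bibitem{Hollanders} Hollanders et al., 2012.

\bibitem{MC} Melekopoglou and Condon, 1994.

\end{thebibliography}
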